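
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{fact}[theorem]{Fact}
\newtheorem{remark}[theorem]{Remark}

\title{Optimal network realizations of generic metrics need not be unique}


\begin{abstract}
An optimal realization of a finite metric space is a network of least total length that contains the points of the space at their prescribed distances. We show that for a generic metric such a network need not be unique, even after vertices of degree $2$ are forbidden: there is a nonempty open set of metrics on six points each of which has a three-parameter family of pairwise non-isomorphic optimal realizations without vertices of degree $2$. We determine all such realizations for the metrics in this set. For two, three and four points, a generic metric does have a unique optimal realization without vertices of degree $2$.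
\end{abstract}

\section{The question}

\paragraph{Definitions.}
A \emph{network} is a triple $\mathcal N=(V,\mathcal E,l)$ of a set $V$ of vertices, a set $\mathcal E$ of two-element subsets of $V$, called edges, and a length function $l:\mathcal E\to\mathbb R_{\ge0}$. Its total length is $\|\mathcal N\|=\sum_{e\in\mathcal E}l(e)$, and the length of a path is the sum of the lengths of its edges. For distinct vertices $u,v$ let $\overline{uv}$ be the infimum of the lengths of the nonrepetitive paths from $u$ to $v$ (and $\infty$ if there is none), and put $\overline{uu}=0$. The degree $\deg v$ is the number of edges containing $v$. The network is \emph{proper} if $l(e)\ne0$ for all edges and $\deg v\ge1$ for all vertices.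

A network \emph{realizes} a metric space $X=(X,D)$ if $X\subseteq V$ and $\overline{xy}=D(x,y)$ for all $x,y\in X$. Write $\|X\|$ for the infimum of the total lengths of all networks realizing $X$; a realization is \emph{optimal} if its total length is $\|X\|$. Two realizations of $X$ are \emph{isomorphic} if there is a bijection between their vertex sets that fixes every $x\in X$, carries edges exactly to edges, and preserves their lengths.

\begin{fact}[{\cite{trees}}]\label{fact}
Every finite metric space with at least two points has proper optimal realizations, and every such realization is finite.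
\end{fact}

Think of $\|X\|$ as the least amount of wire from which the distances of $X$ can be reproduced. Three points with strict triangle inequalities lead to a tripod, four generic points to a rectangle with a pendant edge at each corner (Section~\ref{sec:small}). In these cases the wire has no freedom at all, apart from the trivial one of subdividing an edge by a vertex of degree $2$. We therefore forbid such vertices, and ask whether optimal realizations are then generically unique. Let $\mathrm{Met}_n\subseteq\mathbb R^{n^2}$ be the set of metrics $D:\{1,\dots,n\}^2\to\mathbb R$ with the induced topology. The problem, taken from \cite{trees}, is to prove or disprove the following statement.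

\begin{quote}
\textbf{Statement.} \emph{For any $n\ge2$ there is an open and dense subset $\mathcal O$ of $\mathrm{Met}_n$ such that for all $X=(\{1,\dots,n\},D)$ with $D\in\mathcal O$ there is, up to isomorphism, only one proper optimal realization of $X$ with $\deg v\ne2$ for all vertices $v$.}
\end{quote}

Small cases and the usual behavior of minimization problems with generic data both suggest that it is true. There is a reason for caution, though. Fix a graph, and fix which paths are to be shortest. Then the edge lengths minimize the sum $\sum_el(e)$ subject to linear conditions whose right-hand sides are the numbers $D(x,y)$. A perturbation of $D$ moves these conditions but never changes the function being minimized. If that function happens to be constant in some direction along the set of admissible lengths, perturbing $D$ need not destroy this. With six points this happens.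

\begin{theorem}\label{thm:intro}
There is a nonempty open set $\mathcal U\subseteq\mathrm{Met}_6$ such that for every $D\in\mathcal U$ the proper optimal realizations without vertices of degree $2$ of $(\{1,\dots,6\},D)$ are, up to isomorphism, exactly the members of a family of pairwise non-isomorphic networks indexed by a three-dimensional box with positive side lengths.
\end{theorem}

The explicit form is Theorem~\ref{thm:main}.

\begin{corollary}\label{cor}
The Statement is false; it fails for $n=6$.
\end{corollary}

\begin{proof}
A dense set $\mathcal O\subseteq\mathrm{Met}_6$ meets the nonempty open set $\mathcal U$, and for $D\in\mathcal O\cap\mathcal U$ uniqueness fails.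
\end{proof}

\begin{theorem}\label{thm:small}
The assertion of the Statement holds for $n=2,3,4$.
\end{theorem}

\begin{remark}
For $n=5$, Koolen, Lesser and Moulton \cite{KLM} show that the cone of five-point metrics has a canonical subdivision into cones such that every metric in the interior of a cone has a unique optimal realization. Together with Theorems~\ref{thm:small} and \ref{thm:intro} this makes $n=6$ the first failure. We do not use their result. We do not treat individual $n\ge7$; since the Statement quantifies over all $n\ge2$, this is not needed.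
\end{remark}

The plan is as follows. Section~\ref{sec:small} sets up the comparison of geodesics inside a realization and settles $n\le4$; the same comparison gives the outer part, a hexagon with pendants, of the six-point networks. Section~\ref{sec:hand} shows on one numerical example where the freedom comes from. Section~\ref{sec:nets} defines $\mathcal U$ and the networks, Section~\ref{sec:lower} proves that they are optimal (which with Section~\ref{sec:nets} already gives Corollary~\ref{cor}), and Section~\ref{sec:class} proves that there are no others.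

\section{Geodesics in a realization, and at most four points}\label{sec:small}

\paragraph{Conventions.}
Let $\mathcal N$ be a finite proper realization of $(X,D)$. Replacing every edge $e$ by an interval of length $l(e)$ we obtain a \emph{metric graph} $M$. Its path metric $d$ (which may take the value $\infty$ if $M$ is not connected) agrees with $\overline{\,\cdot\,\cdot\,}$ on vertices. We write $|A|$ for the total length (the length measure) of a closed subset $A\subseteq M$, so $|M|=\|\mathcal N\|$. There are finitely many nonrepetitive paths between two vertices, so any $x,y\in X$ are joined by an arc of length $D(x,y)$, called a \emph{geodesic}. If $z$ lies on it, then $d(x,z)+d(z,y)=D(x,y)$; subarcs of geodesics have length equal to the distance of their ends; and for $0\le s\le D(x,y)$ the geodesic has exactly one point at distance $s$ from $x$. Two further facts will be used.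

\emph{Full length.} Edges have positive length and no vertex is isolated, so every nonempty open subset of $M$ has positive length. Hence a closed subset $A$ with $|A|=\|\mathcal N\|$ is all of $M$. In the same way, a closed subset of an arc that has the full length of the arc is the whole arc.

\emph{Vertices.} If no vertex has degree $2$, the vertices are exactly the points of $M$ of valence different from $2$. So two finite proper realizations without vertices of degree $2$ are isomorphic as soon as there is a length-preserving homeomorphism of their metric graphs that fixes $X$ pointwise.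

\begin{lemma}\label{lem:overlap}
Let $\mathcal N$ be a finite proper realization of $(X,D)$.
\begin{enumerate}
\item[(a)] If a geodesic from $x$ to $y$ meets a geodesic from $x'$ to $y'$, then $D(x,x')+D(y,y')\le D(x,y)+D(x',y')$.
\item[(b)] Let $G$ and $G'$ be geodesics from $x$ to $y$ and from $x$ to $y'$, and put $\beta=\frac12\bigl(D(x,y)+D(x,y')-D(y,y')\bigr)$. Every $z\in G\cap G'$ satisfies $d(x,z)\le\beta$. Hence $|G\cap G'|\le\beta$, with equality if and only if $G\cap G'$ is the initial segment of length $\beta$ at $x$ of both $G$ and $G'$.
\end{enumerate}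
\end{lemma}

\begin{proof}
(a) For a common point $z$ we have
\[
D(x,x')+D(y,y')\le d(x,z)+d(z,x')+d(y,z)+d(z,y')=D(x,y)+D(x',y').
\]
(b) With $s=d(x,z)$ we have $D(y,y')\le d(y,z)+d(z,y')=D(x,y)-s+D(x,y')-s$, so $s\le\beta$. Note that $0\le\beta\le\min(D(x,y),D(x,y'))$. Thus $G\cap G'$ is a closed subset of the initial segment of length $\beta$ of $G$, and of that of $G'$. If it has length $\beta$, it equals both.
\end{proof}

Now let the points be arranged in a circle and join consecutive ones. The next lemma says that if geodesics between far-apart consecutive pairs cannot meet, then every realization contains at least as much wire as a certain cycle with pendants.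

\begin{lemma}[Frame]\label{lem:frame}
Let $n\ge4$, let $D$ be a metric on $\{1,\dots,n\}$, and read indices modulo $n$. Put
\[
\beta_i=\tfrac12\bigl(D(i-1,i)+D(i,i+1)-D(i-1,i+1)\bigr),\qquad L_i=D(i,i+1)-\beta_i-\beta_{i+1},
\]
and assume that all $\beta_i$ and $L_i$ are positive and that
\begin{equation}\label{eq:apart}
D(i,j)+D(i+1,j+1)>D(i,i+1)+D(j,j+1)\qquad\text{whenever } j\notin\{i-1,i,i+1\}.
\end{equation}
In a finite proper realization let $G_i$ be a geodesic from $i$ to $i+1$, and let $C=\bigcup_iG_i$. Then $G_i\cap G_j=\emptyset$ for $j\notin\{i-1,i,i+1\}$, and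
\[
|C|\ \ge\ \sum_i\beta_i+\sum_iL_i .
\]
If equality holds, then $C$ is a cycle with corners $1',\dots,n'$ in this order, with sides $i'(i+1)'$ of length $L_i$, and with disjoint pendant segments $ii'$ of length $\beta_i$; the geodesic $G_i$ runs $i,i',(i+1)',i+1$.
\end{lemma}

\begin{proof}
Disjointness is Lemma~\ref{lem:overlap}(a) together with \eqref{eq:apart}. Among three distinct residues modulo $n\ge4$ two are not neighbors, so no point lies on three of the $G_i$. Hence, by Lemma~\ref{lem:overlap}(b) at the point $i$,
\[
|C|=\sum_i|G_i|-\sum_i|G_{i-1}\cap G_i|\ \ge\ \sum_iD(i,i+1)-\sum_i\beta_i=\sum_i\beta_i+\sum_iL_i .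
\]
If equality holds, then $G_{i-1}\cap G_i$ is the common initial segment of length $\beta_i$ at $i$; call its other end $i'$. Since $D(i,i+1)=\beta_i+L_i+\beta_{i+1}$ with $L_i>0$, the geodesic $G_i$ consists of this segment, a middle arc from $i'$ to $(i+1)'$ of length $L_i$, and the segment at $i+1$. The interior of the middle arc meets no other $G_j$. For $i\ne j$ the segments $ii'$ and $jj'$ are disjoint, since a common point would lie on all $G_m$ with $m\in\{i-1,i,j-1,j\}$, which are at least three.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:small}]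
Let $\mathcal N$ be a proper optimal realization without vertices of degree $2$; it is finite by Fact~\ref{fact}. Let $M$ be its metric graph. In each case we bound the length of an arbitrary finite proper realization from below, exhibit a realization without vertices of degree $2$ that attains the bound (so it is optimal), and show that $\mathcal N$ is isomorphic to it.

\emph{$n=2$.} Take $\mathcal O=\mathrm{Met}_2$. A realization contains a geodesic of length $D(1,2)$, and a single edge of this length is a realization. So $\|\mathcal N\|=D(1,2)$ and $M$ is a geodesic; without vertices of degree $2$ it is one edge.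

Before going on, we note that for every $n$ the metrics with strict triangle inequalities $D(i,k)<D(i,j)+D(j,k)$ for distinct $i,j,k$ form an open dense subset of $\mathrm{Met}_n$: adding $\varepsilon>0$ to all $D(i,j)$ with $i\ne j$ makes the inequalities strict.

\emph{$n=3$.} Let $\mathcal O$ be this set. Let $\beta_i=\frac12(D(i,j)+D(i,k)-D(j,k))>0$ for $\{i,j,k\}=\{1,2,3\}$, so that $D(i,j)=\beta_i+\beta_j$. By Lemma~\ref{lem:overlap}(b), geodesics $G_1$ from $1$ to $2$ and $G_2$ from $2$ to $3$ satisfy
\[
|G_1\cup G_2|\ge D(1,2)+D(2,3)-\beta_2=\beta_1+\beta_2+\beta_3 .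
\]
The tripod with legs $\beta_1,\beta_2,\beta_3$ ending in $1,2,3$ realizes $X$ and has this length. Hence equality holds for $\mathcal N$, so $M=G_1\cup G_2$ and the two geodesics share exactly their initial segments of length $\beta_2$ at $2$. This is the tripod.

\emph{$n=4$.} Let $\mathcal O$ be the set of metrics with strict triangle inequalities for which the three sums $D(1,2)+D(3,4)$, $D(1,3)+D(2,4)$, $D(1,4)+D(2,3)$ are distinct. The strict triangle inequalities define an open set of symmetric matrices with zero diagonal that is contained and dense in $\mathrm{Met}_4$. From it $\mathcal O$ arises by removing three hyperplanes, so $\mathcal O$ is open and dense in $\mathrm{Met}_4$. Relabel so that $D(1,3)+D(2,4)$ is the largest sum; then \eqref{eq:apart} holds. The $\beta_i$ of Lemma~\ref{lem:frame} are positive, and inserting their definition gives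
\begin{align*}
L_1=L_3&=\tfrac12\bigl(D(1,3)+D(2,4)-D(1,4)-D(2,3)\bigr)>0,\\
L_2=L_4&=\tfrac12\bigl(D(1,3)+D(2,4)-D(1,2)-D(3,4)\bigr)>0 .
\end{align*}
The cycle $1'2'3'4'$ with sides $L_i$ and pendant edges $ii'$ of length $\beta_i$ realizes $X$: between $i'$ and $(i+1)'$ the direct side is shortest because the opposite side is equally long, and both routes from $i$ to $i+2$ have length
\[
\beta_i+L_i+L_{i+1}+\beta_{i+2}=D(i,i+1)+D(i+1,i+2)-2\beta_{i+1}=D(i,i+2).
\]
Its length is the lower bound of Lemma~\ref{lem:frame}. So equality holds for $\mathcal N$, and $M=C$ is this network.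
\end{proof}

\section{Six points by hand: a tripod that slides}\label{sec:hand}

With six points the frame need not be enough: it may leave opposite points too far apart. Consider the metric on $\{1,\dots,6\}$ (indices modulo $6$) with
\[
D(i,i+1)=29\ (i\text{ odd}),\qquad D(i,i+1)=5\ (i\text{ even}),\qquad D(i,i+2)=32,\qquad D(i,i+3)=33 .
\]
In Lemma~\ref{lem:frame} all $\beta_i$ equal $1$, and the sides of the hexagon $1'\cdots6'$ are $27,3,27,3,27,3$. On the frame the distances $D(i,i+1)$ and $D(i,i+2)$ are right. Opposite corners should be at distance $31$, but along the hexagon they are at distance $\min(27+3+27,\ 3+27+3)=33$. Three shortcuts are needed, between $1'$ and $4'$, between $3'$ and $6'$, and between $5'$ and $2'$.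

Let us build all three from one tripod. Place its tips $t_1,t_3,t_5$ on the three long sides, $t_k$ at distance $s_k$ from $k'$ on the side $k'(k+1)'$, and let its legs have lengths $\ell_1,\ell_3,\ell_5$. The path from $1'$ to $4'$ runs along the side to $t_1$, through the tripod to $t_3$, and on to $4'$; similarly from $3'$ to $6'$ and from $5'$ to $2'$. Requiring length $31$ for each gives
\begin{align*}
s_1+\ell_1+\ell_3+(27-s_3)&=31,\\
s_3+\ell_3+\ell_5+(27-s_5)&=31,\\
s_5+\ell_5+\ell_1+(27-s_1)&=31 .
\end{align*}
Add the three equations: all $s_k$ cancel, and $\ell_1+\ell_3+\ell_5=6$ \emph{wherever the tips are placed}. Each tip serves one path leaving to its left and one leaving to its right, so what one path gains when the tip slides, the other loses. The legs follow, $\ell_1=2+s_3-s_5$, $\ell_3=2+s_5-s_1$, $\ell_5=2+s_1-s_3$, while the total length stays fixed.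

The motion stops when some other distance is undercut. The path from $5'$ through $t_5,t_1$ to $1'$ has length $s_5+\ell_5+\ell_1+s_1=4+2s_1$, which must not fall below $D(5,1)-2=30$; so $s_1\ge13$. The path from $6'$ through $t_5,t_1$ to $2'$ has length $(27-s_5)+\ell_5+\ell_1+(27-s_1)=58-2s_5$, so $s_5\le14$. The same applies to the other tips, and $13\le s_k\le14$ for $k=1,3,5$ remains. Section~\ref{sec:nets} shows that within this box nothing else goes wrong, and Section~\ref{sec:lower} that no realization is shorter. The cancellation does not depend on the particular numbers, so one expects the freedom to persist under perturbation of all $15$ distances; this is what we prove.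

\section{The open set and the networks}\label{sec:nets}

From now on indices are read modulo $6$.

\paragraph{Parameters.}
Place $1,\dots,6$ on a circle and call the space between $i$ and $i+1$ the gap $i$. There are $15$ pairs of gaps. Each cuts the six points into two arcs; it separates $i$ from $j$ if exactly one of its gaps lies on the way from $i$ to $j$ around the circle (it does not matter which of the two ways is taken). Give positive weights to these pairs:
\[
\{i-1,i\}:\ \beta_i,\qquad \{i,i+2\}:\ p_i,\qquad \{i,i+3\}:\ a_i=a_{i+3}.
\]
So $\beta_i$ belongs to the point set $\{i\}$, $p_i$ to $\{i+1,i+2\}$ and $a_i$ to $\{i+1,i+2,i+3\}$, each up to complement. For $i\neq j$ let $D(i,j)$ be the sum of the weights of all pairs of gaps separating $i$ from $j$. As a sum of pseudometrics with $D(i,j)\ge\beta_i+\beta_j>0$ this is a metric. Put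
\[
L_i=p_i+p_{i-2}+a_i,\qquad A=a_1+a_3+a_5,
\]
so that $L_i$ is the sum of the weights of type $p$ and $a$ whose pair contains the gap $i$. (Since $a_2=a_5$, $a_4=a_1$ and $a_6=a_3$, odd indices suffice for the $a$'s.)

\begin{lemma}\label{lem:D}
For all $i$,
\begin{align}
D(i,i+1)&=\beta_i+\beta_{i+1}+L_i,\notag\\
D(i,i+2)&=\beta_i+\beta_{i+2}+L_i+L_{i+1},\notag\\
D(i,i+3)&=\beta_i+\beta_{i+3}+H_i,\notag\\
H_i&=L_i+L_{i+1}+L_{i+2}-2p_i=A+p_{i+1}+p_{i+2}+p_{i+4}+p_{i+5}.\label{eq:H}
\end{align}
In particular $H_i=H_{i+3}$. The linear map from the $15$ parameters to the symmetric $6\times6$ matrices with zero diagonal is an isomorphism. The hypotheses of Lemma~\ref{lem:frame} hold, and the numbers $\beta_i,L_i$ defined there are those defined here.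
\end{lemma}

\begin{proof}
The weight $\beta_m$ counts in $D(i,j)$ if and only if $m\in\{i,j\}$. For the other weights add up the $L$'s of the gaps on the way from $i$ up to $j$, and subtract twice the weights of the pairs that have both gaps on this way. Two consecutive gaps form a pair of type $\beta$, so nothing is subtracted for $j=i+2$; for $j=i+3$ the only such pair of type $p$ or $a$ is $\{i,i+2\}$, of weight $p_i$. Inserting the $L$'s gives the last expression for $H_i$.

Conversely, $\beta_i=\frac12(D(i-1,i)+D(i,i+1)-D(i-1,i+1))$. So $D$ determines the $\beta_i$, then the $L_i$ and $H_i$, then $p_i=\frac12(L_i+L_{i+1}+L_{i+2}-H_i)$ and $a_i=L_i-p_i-p_{i-2}$. The map is injective between spaces of dimension $15$.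

As for \eqref{eq:apart}, all $\beta$'s cancel in the difference of its two sides. For $j=i+2$ the difference is $2L_{i+1}>0$. For $j=i+3$ it is
\[
H_i+H_{i+1}-L_i-L_{i+3}=2(A-a_i)+2p_{i+2}+2p_{i+5}>0,
\]
and $j=i+4$ is the case $j=i+2$ with $i$ and $j$ exchanged.
\end{proof}

The identity \eqref{eq:H} says that $2p_i$ is the excess of the path on the frame from $i$ via $i+1,i+2$ to $i+3$ over the prescribed distance. Put
\[
\lambda=A+p_2+p_4+p_6,\qquad
\mathcal U=\{D:\text{ all parameters are positive and } p_1,p_3,p_5>2\lambda\}.
\]
By Lemma~\ref{lem:D}, $\mathcal U$ is nonempty and open among symmetric matrices with zero diagonal. It consists of metrics, so it is open in $\mathrm{Met}_6$. The metric of Section~\ref{sec:hand} lies in $\mathcal U$: all parameters are $1$ except $p_1=p_3=p_5=13$, and $\lambda=6$.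

All formulas of Lemma~\ref{lem:D} are invariant under shifting all indices, those of the points and those of the parameters, by one. The number $\lambda$ and the set $\mathcal U$ are invariant under shifting all indices by two; we call this shift \emph{rotation}. Hence a statement proved for all $D\in\mathcal U$ remains true when all indices in it are shifted by two.

\paragraph{The networks.}
For $\tau=(\tau_1,\tau_3,\tau_5)\in[0,a_1]\times[0,a_3]\times[0,a_5]$ let $\mathcal N_\tau$ be the network with the $16$ vertices $i,i'$ $(1\le i\le6)$, $t_1,t_3,t_5,w$ and the following $18$ edges (Figure~\ref{fig}), where $k$ runs over $1,3,5$: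
\begin{itemize}
\item $ii'$ of length $\beta_i$ for all $i$, and $i'(i+1)'$ of length $L_i$ for $i$ even;
\item $k't_k$ of length $p_{k-2}+\tau_k$, and $t_k(k+1)'$ of length $p_k+a_k-\tau_k$;
\item $t_kw$ of length $p_{k-1}+\tau_{k+2}+(a_{k-2}-\tau_{k-2})$.
\end{itemize}
All lengths are positive, the vertices $i$ have degree $1$ and all others degree $3$. The description is invariant under rotation, if $\tau$ is rotated too.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\foreach \i/\t in {1/125,2/55,3/5,4/-65,5/-115,6/175}{
  \coordinate (c\i) at (\t:2);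
  \draw (\t:2)--(\t:2.7);
  \fill (\t:2) circle (1.5pt);
  \fill (\t:2.7) circle (1.5pt);
  \node at (\t:2.95) {$\i$};
  \node at (\t:1.68) {$\i'$};
}
\draw (c1)--(c2)--(c3)--(c4)--(c5)--(c6)--cycle;
\foreach \k/\t in {1/90,3/-30,5/210}{
  \draw[thick] (0,0)--(\t:1.638);
  \fill (\t:1.638) circle (1.8pt);
  \node at (\t:1.95) {$t_\k$};
}
\fill (0,0) circle (1.8pt);
\node at (0.28,0.12) {$w$};
\end{tikzpicture}
\caption{The network $\mathcal N_\tau$ (not to scale). The leaves $1,\dots,6$ hang on a hexagon with corners $1',\dots,6'$. The tips $t_1,t_3,t_5$ of a tripod with center $w$ lie on alternate sides. The tip $t_k$ can slide along a segment of length $a_k$ of its side; the legs of the tripod adapt, and the sum of their lengths does not change.}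
\label{fig}
\end{figure}

\begin{theorem}\label{thm:main}
Let $D\in\mathcal U$ and $X=(\{1,\dots,6\},D)$. Then
\[
\|X\|=\sum_i\beta_i+\sum_iL_i+\lambda .
\]
The proper optimal realizations of $X$ without vertices of degree $2$ are, up to isomorphism, exactly the networks $\mathcal N_\tau$, and these are pairwise non-isomorphic.
\end{theorem}

The first step does not need the condition on $p_1,p_3,p_5$.

\begin{proposition}\label{prop:nets}
For all positive values of the parameters, every $\mathcal N_\tau$ is a proper realization of $X=(\{1,\dots,6\},D)$ of total length $\sum\beta_i+\sum L_i+\lambda$, and $\mathcal N_\tau$, $\mathcal N_{\sigma}$ are isomorphic only if $\tau=\sigma$.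
\end{proposition}

\begin{proof}
\emph{Total length.} The two parts of the side $k'(k+1)'$ add up to $p_{k-2}+a_k+p_k=L_k$. In the sum of the three legs each $\tau_k$ appears once with each sign, so the sum is $A+p_2+p_4+p_6=\lambda$.

\emph{No distance is too short.} To each of the $15$ weights $s$ we attach a function $f_s$ on the vertices, with values in $[0,s]$, such that every edge $xy$ has length $\sum_s|f_s(x)-f_s(y)|$, and such that for points $i\ne j$ of $X$ the sum $\sum_s|f_s(i)-f_s(j)|$ equals $D(i,j)$. By the triangle inequality every path from $i$ to $j$ then has length at least $D(i,j)$.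

Let $f_{\beta_i}$ be $\beta_i$ at $i$ and $0$ at all other vertices. The remaining functions take the same value at $i$ as at $i'$. Let $f_{p_i}$ be $p_i$ at $(i+1)',(i+2)'$ and $0$ at the other corners; for $k$ odd let $f_{a_k}$ be $a_k$ at $(k+1)',(k+2)',(k+3)'$ and $0$ at the other corners. Then on $X$ each $f_s$ takes its two extreme values on the two arcs cut out by the pair of gaps of weight $s$, which gives the claim about $D(i,j)$. On the tripod let
\begin{itemize}
\item $f_{p_i}$, for $i$ even, be $p_i$ at $t_{i+1}$ and $0$ at $w$ and the other two tips;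
\item $f_{p_i}$, for $i$ odd, be $0$ at $w$ and all tips;
\item $f_{a_k}$ be $\tau_k$ at $t_k$ and $w$, $a_k$ at $t_{k+2}$, and $0$ at $t_{k-2}$.
\end{itemize}
We check the edges. Along $ii'$ only $f_{\beta_i}$ changes. Along $i'(i+1)'$ with $i$ even the functions of type $p$ and $a$ belonging to the gap $i$ change by their full weights, in total by $L_i$. By rotation it remains to treat the three edges at $t_1$. The nonzero values are as follows:
\begin{align*}
1':&\quad f_{p_5}=p_5,\ f_{p_6}=p_6,\ f_{a_5}=a_5;\\
t_1:&\quad f_{p_6}=p_6,\ f_{a_1}=\tau_1,\ f_{a_5}=a_5;\\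
2':&\quad f_{p_6}=p_6,\ f_{p_1}=p_1,\ f_{a_1}=a_1,\ f_{a_5}=a_5;\\
w:&\quad f_{a_1}=\tau_1,\ f_{a_3}=\tau_3,\ f_{a_5}=\tau_5.
\end{align*}
So the sums of differences along $1't_1$, $t_12'$, $t_1w$ are $p_5+\tau_1$, $p_1+(a_1-\tau_1)$ and $p_6+\tau_3+(a_5-\tau_5)$, the lengths of these edges.

\emph{All distances are attained.} The sides of the hexagon have lengths $L_i$, so going from $i$ to $i'$, along one or two sides, and out along the pendant at the other end realizes $D(i,i+1)$ and $D(i,i+2)$. The path $1't_1wt_34'$ has length
\[
(p_5+\tau_1)+(p_6+\tau_3+a_5-\tau_5)+(p_2+\tau_5+a_1-\tau_1)+(p_3+a_3-\tau_3)=H_1 ,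
\]
which realizes $D(1,4)$; by rotation $D(3,6)$ and $D(5,2)$ are attained.

\emph{Non-isomorphism.} An isomorphism $\mathcal N_\tau\to\mathcal N_\sigma$ fixes each $i$, hence its only neighbor $i'$, hence $t_k$, the only common neighbor of $k'$ and $(k+1)'$. So it preserves the length $p_{k-2}+\tau_k$ of $k't_k$, that is, $\tau_k=\sigma_k$ for $k=1,3,5$.
\end{proof}

\begin{remark}\label{rem:shift}
Without a condition on the $p$'s the $\mathcal N_\tau$ need not be optimal. Proposition~\ref{prop:nets} with all indices shifted by one gives realizations of the same $X$, with the tripod on the even sides, of total length $\sum\beta_i+\sum L_i+A+p_1+p_3+p_5$. If $p_1+p_3+p_5<p_2+p_4+p_6$, these are shorter.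
\end{remark}

\section{The lower bound}\label{sec:lower}

Let $D\in\mathcal U$ and let $\mathcal N$ be a finite proper realization of $X$, with metric graph $M$. We show
\begin{equation}\label{eq:bound}
\|\mathcal N\|\ \ge\ \sum_i\beta_i+\sum_iL_i+\lambda .
\end{equation}
Since by Fact~\ref{fact} $\|X\|$ is attained by such an $\mathcal N$, this and Proposition~\ref{prop:nets} give the value of $\|X\|$ and the optimality of all $\mathcal N_\tau$.

Let $G_i$ be a geodesic from $i$ to $i+1$ and $C=\bigcup_iG_i$. By Lemmas~\ref{lem:frame} and \ref{lem:D}, $|C|\ge\sum\beta_i+\sum L_i$, and $G_i\cap G_j=\emptyset$ unless $j\in\{i-1,i,i+1\}$. It remains to find wire of length $\lambda$ outside $C$. It will come from the geodesics between opposite points, which cannot follow $C$ all the way. We cut from each of them a segment that runs outside $C$ and show that the three segments together have length at least $\lambda$: either one of them is already long enough, or they leave and reach $C$ in the expected places, and then we bound how much two of them can share.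

\subsection*{Shortcuts}

For $k=1,3,5$ let $P_k$ be a geodesic from $k$ to $k+3$. We first ask where $P_1$ can meet $C$.

\begin{lemma}\label{lem:where}
The geodesic $P_1$ does not meet $G_2$ or $G_5$. For $q\in P_1\cap G_i$,
\begin{align*}
i=1:&\quad d(1,q)\le\beta_1+p_5+a_1, & i=6:&\quad d(1,q)\le\beta_1+p_6+a_3,\\
i=3:&\quad d(4,q)\le\beta_4+p_3+a_3, & i=4:&\quad d(4,q)\le\beta_4+p_2+a_1 .
\end{align*}
\end{lemma}

\begin{proof}
Let $q\in P_1\cap G_2$. From $d(1,q)\ge D(1,3)-d(q,3)$ and $d(q,4)\ge D(2,4)-d(2,q)$ we get
\[
D(1,4)\ge D(1,3)+D(2,4)-D(2,3)=\beta_1+\beta_4+L_1+L_2+L_3=D(1,4)+2p_1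
\]
by \eqref{eq:H}, a contradiction. If $q\in P_1\cap G_5$, then in the same way, since $H_4=H_1$,
\[
D(1,4)\ge D(1,5)+D(4,6)-D(5,6)=\beta_1+\beta_4+L_4+L_5+L_6=D(1,4)+2p_4 ,
\]
again a contradiction.

In the other cases one end of $G_i$ is $1$ or $4$; let $m$ be the other end. From
\[
D(1,4)=d(1,q)+d(q,4)\ge\bigl(D(1,m)-d(m,q)\bigr)+\bigl(D(m,4)-d(m,q)\bigr)
\]
we get $2d(m,q)\ge D(1,m)+D(m,4)-D(1,4)$. We evaluate this with \eqref{eq:H} and subtract $d(m,q)$ from the length of $G_i$.

$i=1$, $m=2$: $2d(2,q)\ge2\beta_2+L_1+L_2+L_3-H_1=2\beta_2+2p_1$, so $d(1,q)\le\beta_1+L_1-p_1=\beta_1+p_5+a_1$.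

$i=6$, $m=6$: $2d(6,q)\ge2\beta_6+L_6+L_4+L_5-H_4=2\beta_6+2p_4$, so $d(1,q)\le\beta_1+L_6-p_4=\beta_1+p_6+a_3$.

$i=3$, $m=3$: $2d(3,q)\ge2\beta_3+L_1+L_2+L_3-H_1=2\beta_3+2p_1$, so $d(4,q)\le\beta_4+L_3-p_1=\beta_4+p_3+a_3$.

$i=4$, $m=5$: $2d(5,q)\ge2\beta_5+L_5+L_6+L_4-H_4=2\beta_5+2p_4$, so $d(4,q)\le\beta_4+L_4-p_4=\beta_4+p_2+a_1$.
\end{proof}

Thus $P_1\cap C=E\cup E'$ with closed sets $E=P_1\cap(G_1\cup G_6)\ni1$ and $E'=P_1\cap(G_3\cup G_4)\ni4$. They are disjoint, since neither $G_1$ nor $G_6$ meets $G_3$ or $G_4$. Going along $P_1$ from $1$, let $v_1$ be the first point of $E'$ and $u_1$ the last point of $E$ before $v_1$, and let $I_1$ be the part of $P_1$ from $u_1$ to $v_1$. Then $I_1\cap C=\{u_1,v_1\}$ and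
\[
|I_1|=D(1,4)-d(1,u_1)-d(4,v_1).
\]
Define $I_3\subseteq P_3$ and $I_5\subseteq P_5$, with ends $u_3,v_3$ and $u_5,v_5$, by rotation, and let $T=I_1\cup I_3\cup I_5$. Since $T\cap C$ is finite, $\|\mathcal N\|\ge|C|+|T|$, and \eqref{eq:bound} follows from
\begin{equation}\label{eq:claim}
|T|\ge\lambda .
\end{equation}

A shortcut could leave the frame on the wrong sides. The condition $p_1,p_3,p_5>2\lambda$ makes this too expensive, and this is the only place where it is used.

\begin{lemma}\label{lem:sides}
If $|I_1|\le\lambda$, then $u_1\in G_1$ and $v_1\in G_3$.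
\end{lemma}

\begin{proof}
Recall $H_1=A+p_2+p_3+p_5+p_6$, and note $a_1,a_3,a_5\le\lambda$. We use Lemma~\ref{lem:where}. If $u_1\in G_6$ and $v_1\in G_3$, then
\[
|I_1|\ge H_1-(p_6+a_3)-(p_3+a_3)=a_1+a_5-a_3+p_2+p_5>p_5-\lambda>\lambda .
\]
If $u_1\in G_6$ and $v_1\in G_4$, then $|I_1|\ge H_1-(p_6+a_3)-(p_2+a_1)=a_5+p_3+p_5>\lambda$. If $u_1\in G_1$ and $v_1\in G_4$, then
\[
|I_1|\ge H_1-(p_5+a_1)-(p_2+a_1)=a_3+a_5-a_1+p_3+p_6>p_3-\lambda>\lambda .
\]
So $|I_1|\le\lambda$ forces $u_1\notin G_6$ and $v_1\notin G_4$.
\end{proof}

If some $|I_k|>\lambda$, then \eqref{eq:claim} is clear. So assume from now on that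
\[
|I_k|\le\lambda\quad\text{and hence}\quad u_k\in G_k,\ v_k\in G_{k+2}\qquad(k=1,3,5).
\]
We measure by how much the ends fall short of the bounds in Lemma~\ref{lem:where} and its rotations: there are $x_k,y_k\ge0$ with
\begin{equation}\label{eq:slack}
d(k,u_k)=\beta_k+p_{k-2}+a_k-x_k,\qquad d(k+3,v_k)=\beta_{k+3}+p_{k+2}+a_{k+2}-y_k .
\end{equation}
Subtracting these from the lengths of $G_k$, $G_{k+2}$ and $P_k$ we obtain
\begin{align}
d(k+1,u_k)&=\beta_{k+1}+p_k+x_k,\qquad d(k+2,v_k)=\beta_{k+2}+p_k+y_k,\label{eq:slack2}\\
|I_k|&=a_{k-2}+p_{k-1}+p_{k+1}+x_k+y_k .\label{eq:I}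
\end{align}

\subsection*{Two shortcuts that meet}

By \eqref{eq:I} the lengths of the $I_k$ add up to at least $A+2(p_2+p_4+p_6)$, so the shortcuts can come close to $\lambda$ only by sharing wire. How much two of them can share is limited by the distances of their ends.

\begin{lemma}[Union of two segments]\label{lem:union}
Let $I$, from $u$ to $v$, and $J$, from $u'$ to $v'$, be subarcs of geodesics with $I\cap J\ne\emptyset$. Let $q$ and $q'$ be the first and the last point of $J$, starting from $u'$, that lie in $I$. Then
\[
|I\cup J|\ge|I|+d(u',q)+d(q',v'),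
\]
and the right-hand side equals the following, according to the order of $q,q'$ on $I$ starting from $u$.
\begin{enumerate}
\item[(i)] If $q$ does not come after $q'$:
$\ \frac12\bigl(|I|+|J|+[d(u,q)+d(q,u')]+[d(v,q')+d(q',v')]\bigr)$, hence it is at least $\frac12\bigl(|I|+|J|+d(u,u')+d(v,v')\bigr)$.
\item[(ii)] If $q$ comes after $q'$:
$\ \frac12\bigl(|I|+|J|+[d(u,q')+d(q',v')]+[d(v,q)+d(q,u')]\bigr)$, hence it is at least $\frac12\bigl(|I|+|J|+d(u,v')+d(v,u')\bigr)$.
\end{enumerate}
\end{lemma}

\begin{proof}
The parts of $J$ before $q$ and after $q'$ have lengths $d(u',q)$ and $d(q',v')$; they meet $I$ at most in $q,q'$ and meet each other at most in one point. This is the first inequality. In case (i), $|I|=d(u,q)+d(q,q')+d(q',v)$ and $|J|=d(u',q)+d(q,q')+d(q',v')$; so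
\[
|I|-|J|=d(u,q)+d(q',v)-d(u',q)-d(q',v'),
\]
and adding $|I|+|J|+2d(u',q)+2d(q',v')$ to both sides gives twice the asserted formula. In case (ii), $|I|=d(u,q')+d(q',q)+d(q,v)$, and the same computation with $d(u,q')+d(q,v)$ in place of $d(u,q)+d(q',v)$ gives the formula. The final estimates are triangle inequalities.
\end{proof}

\begin{lemma}\label{lem:pair}
If $I_1\cap I_3\ne\emptyset$, then $|I_1\cup I_3|\ge\lambda$. If case (i) of Lemma~\ref{lem:union} holds for $I=I_1$, $J=I_3$, the inequality is strict.
\end{lemma}

\begin{proof}
We bound the distances between the ends, comparing with $D(1,4)$, $D(3,6)$, $D(2,5)$ and with positions on $G_3$. By \eqref{eq:slack}, \eqref{eq:slack2} and \eqref{eq:H},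
\begin{align}
d(u_1,u_3)&\ge D(1,4)-d(1,u_1)-d(4,u_3)\notag\\
&=H_1-(p_5+a_1-x_1)-(p_3+x_3)=a_3+a_5+p_2+p_6+x_1-x_3,\notag\\
d(v_1,v_3)&\ge D(3,6)-d(3,v_1)-d(6,v_3)\notag\\
&=H_3-(p_1+y_1)-(p_5+a_5-y_3)=a_1+a_3+p_2+p_4-y_1+y_3,\notag\\
d(u_1,v_3)&\ge D(2,5)-d(2,u_1)-d(5,v_3)\notag\\
&=H_5-(p_1+x_1)-(p_3+y_3)=A+p_4+p_6-x_1-y_3,\label{eq:uv}\\
d(v_1,u_3)&\ge d(4,v_1)-d(4,u_3)=a_3-y_1-x_3 .\label{eq:vu}
\end{align}
By \eqref{eq:I}, $|I_1|+|I_3|=a_1+a_5+2p_2+p_4+p_6+x_1+y_1+x_3+y_3$. In case (i) the first two estimates give
\[
|I_1\cup I_3|\ge A+2p_2+p_4+p_6+x_1+y_3>\lambda ,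
\]
and in case (ii) the last two give
\[
|I_1\cup I_3|\ge A+p_2+p_4+p_6=\lambda . \qedhere
\]
\end{proof}

In case (ii), where the shortcuts pass their first and last common points in opposite orders, all four numbers $x_1,y_1,x_3,y_3$ cancel. This is the sliding of Section~\ref{sec:hand}, seen from the side of the lower bound.

\medskip

\noindent\emph{End of the proof of \eqref{eq:claim}.} If two of the $I_k$ meet, we may assume by rotation that they are $I_1$ and $I_3$, and Lemma~\ref{lem:pair} applies. If no two meet, then \eqref{eq:I} gives
\begin{equation}\label{eq:disjoint}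
|T|=|I_1|+|I_3|+|I_5|\ge A+2(p_2+p_4+p_6)>\lambda .
\end{equation}
This proves \eqref{eq:claim} and \eqref{eq:bound}. In particular the $\mathcal N_\tau$ are optimal. \hfill$\square$

\section{There are no other optimal realizations}\label{sec:class}

To finish the proof of Theorem~\ref{thm:main}, let $D\in\mathcal U$ and let $\mathcal N$ be a proper optimal realization without vertices of degree $2$. It is finite, so Section~\ref{sec:lower} applies, with its notation. Now every inequality there that led to \eqref{eq:bound} is an equality. We use this to show that the three shortcuts form a tripod, and then read off $\tau$.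

\paragraph{First consequences.}
We have $|C|=\sum\beta_i+\sum L_i$, $|T|=\lambda$, and $C\cup T$ has full length. Hence $M=C\cup T$, and by Lemma~\ref{lem:frame}, $C$ is a hexagon $1'\cdots6'$ with sides $L_i$ and pendants $ii'$ of length $\beta_i$. Since $|I_k|\le|T|=\lambda$, Lemma~\ref{lem:sides} and its rotations give $u_k\in G_k$ and $v_k\in G_{k+2}$, and \eqref{eq:slack}--\eqref{eq:I} hold. If no two of the $I_k$ met, \eqref{eq:disjoint} would give $|T|>\lambda$; so two of them meet, by rotation $I_1$ and $I_3$. Then
\[
\lambda\le|I_1\cup I_3|\le|T|=\lambda ,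
\]
so by Lemma~\ref{lem:pair} case (ii) of Lemma~\ref{lem:union} holds, and all estimates used for it are equalities: the first estimate of Lemma~\ref{lem:union}, the triangle inequalities in (ii), and \eqref{eq:uv}, \eqref{eq:vu}. Let $q,q'$ be the first and last points of $I_3$ (from $u_3$) in $I_1$. On $I_1$ the order is $u_1,q',q,v_1$, with $q\ne q'$. Equality in the first estimate of Lemma~\ref{lem:union} shows that the part of $I_3$ between $q$ and $q'$ lies in $I_1$ up to length zero, hence entirely; so it is the subarc of $I_1$ between $q$ and $q'$. Equality in (ii) and in \eqref{eq:vu} gives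
\begin{equation}\label{eq:short}
d(v_1,q)+d(q,u_3)=d(v_1,u_3)=a_3-x_3-y_1 .
\end{equation}

\paragraph{The ends $v_1$ and $u_3$ coincide.}
Both lie on $G_3$. Put $\delta=a_3-x_3-y_1$; by \eqref{eq:short}, $\delta\ge0$. Suppose $\delta>0$. The difference $d(4,v_1)-d(4,u_3)$ is $\delta$, so the order on $G_3$ is $3,v_1,u_3,4$, and the open segment $S$ of $G_3$ between $v_1$ and $u_3$ has length $\delta$. By \eqref{eq:slack2}, $d(3,v_1)>\beta_3$ and $d(4,u_3)>\beta_4$, so $S$ lies inside the side $3'4'$ and meets no $G_i$ with $i\ne3$. By \eqref{eq:short}, the path $Q$ that follows $I_1$ from $v_1$ to $q$ and $I_3$ from $q$ to $u_3$ also has length $\delta$: the network would contain the connection from $v_1$ to $u_3$ twice. We show that $S$ can be dispensed with.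

The $I_k$ meet $C$ only in their ends, of which only $v_1$ and $u_3$ lie on $G_3$; so $T$, and in particular $Q$, avoids $S$. Since $M=C\cup T$, all points of $S$ have valence $2$, so $S$ contains no vertex of $\mathcal N$. Make $v_1$ and $u_3$ vertices, subdividing edges if necessary, and delete $S$. Distances do not decrease, and all prescribed distances are still attained:
\begin{itemize}
\item $D(i,i+1)$ by $G_i$ for $i\ne3$, and by $G_3$ with $S$ replaced by $Q$ for $i=3$;
\item $D(i,i+2)=D(i,i+1)+D(i+1,i+2)-2\beta_{i+1}$ by concatenating these paths without the common pendant at $i+1$;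
\item $D(1,4)$ by $G_1$ from $1$ to $u_1$, then $I_1$, then $G_3$ from $v_1$ to $4$, with $S$ replaced by $Q$;
\item $D(3,6)$ by $G_3$ from $3$ to $u_3$, with $S$ replaced by $Q$, then $I_3$, then $G_5$ from $v_3$ to $6$;
\item $D(5,2)$ by $G_5$ from $5$ to $u_5$, then $I_5$, then $G_1$ from $v_5$ to $2$.
\end{itemize}
(A path that repeats a vertex can be shortened to a nonrepetitive one, and not below the prescribed distance.) So we have a realization of $X$ of total length $\|X\|-\delta$, a contradiction.

Hence $\delta=0$, that is, $x_3+y_1=a_3$. Then \eqref{eq:short} gives $q=v_1=u_3$. Put $t_3=u_3=v_1$ and $\omega=q'$.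

\paragraph{The shape of $T$.}
The segment $I_3$ starts in $t_3=q$, follows $I_1$ backwards to $\omega\ne t_3$, and then leaves $I_1$ for good. So $Y=I_1\cup I_3$ is a tripod with center $\omega$ and tips $u_1\in G_1$, $t_3\in G_3$, $v_3\in G_5$, and $Y\cap C=\{u_1,t_3,v_3\}$. It is not degenerate: if $\omega$ were $u_1$ or $v_3$, this point would lie in $I_1\cap I_3\cap C=\{u_1,t_3\}\cap\{t_3,v_3\}=\{t_3\}$, because $G_1,G_3,G_5$ are pairwise disjoint; but $\omega\ne t_3$.

Since $|Y|=\lambda=|T|$, the part of $I_5$ outside $Y$ has length zero, so $I_5\subseteq Y$. The ends $u_5\in G_5$ and $v_5\in G_1$ of $I_5$ lie in $Y\cap C$, and again by disjointness of $G_1,G_3,G_5$,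
\[
u_5=v_3=:t_5,\qquad v_5=u_1=:t_1,
\]
and $I_5$ is the arc of $Y$ from $t_5$ to $t_1$. Now $v_{k-2}=u_k=t_k$ for $k=1,3,5$. Comparing $d(k+1,u_k)=\beta_{k+1}+p_k+x_k$ from \eqref{eq:slack2} with $d(k+1,v_{k-2})=\beta_{k+1}+p_k+a_k-y_{k-2}$ from \eqref{eq:slack} we find
\[
x_k+y_{k-2}=a_k ,\qquad\text{and we put}\qquad \tau_k=a_k-x_k=y_{k-2}\in[0,a_k].
\]

\paragraph{Identification with $\mathcal N_\tau$.}
By \eqref{eq:slack}, $d(k,t_k)=\beta_k+p_{k-2}+\tau_k$, so the tips are attached to the frame as in $\mathcal N_\tau$. Let $\ell_k$ be the length of the leg of $Y$ ending in $t_k$. The arc of $Y$ from $t_k$ to $t_{k+2}$ is $I_k$, so by \eqref{eq:I}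
\[
\ell_k+\ell_{k+2}=|I_k|=a_{k-2}+p_{k-1}+p_{k+1}+(a_k-\tau_k)+\tau_{k+2}\qquad(k=1,3,5).
\]
These three equations determine the legs. The legs of $\mathcal N_\tau$ satisfy them too, since the lengths of $t_kw$ and $t_{k+2}w$ add up to
\[
\bigl(p_{k-1}+\tau_{k+2}+a_{k-2}-\tau_{k-2}\bigr)+\bigl(p_{k+1}+\tau_{k-2}+a_k-\tau_k\bigr).
\]
So $M=C\cup Y$ and the metric graph of $\mathcal N_\tau$ are related by a length-preserving homeomorphism fixing $1,\dots,6$. Neither network has vertices of degree $2$, hence $\mathcal N\cong\mathcal N_\tau$. Together with Proposition~\ref{prop:nets} and \eqref{eq:bound} this proves Theorem~\ref{thm:main}, and with it Theorem~\ref{thm:intro}. \hfill$\square$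

\begin{thebibliography}{9}
\bibitem{trees}
\emph{Trees, Tight Extensions of Metric Spaces, and the Cohomological Dimension of Certain Groups: A Note on Combinatorial Properties of Metric Spaces}, \texttt{https://ic.unicamp.br/\char`\~stolfi/voynich/Notes/work/projects/}\linebreak[1]\texttt{metric-graphs/papers/1984-Dress.pdf}.

\bibitem{KLM}
J. Koolen, A. Lesser, V. Moulton, \emph{Optimal realizations of generic five-point metrics}, European J. Combin. 30 (2009).
\end{thebibliography}

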